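# Not $k$-edge connected graphs and partitions with block sizes $1 \bmod k$

## 1. Graphs on $k+1$ vertices

Fix an integer $k\ge 1$ and write $[m]=\{1,\dots,m\}$. Graphs are simple, and a graph on a given vertex set is identified with its set of edges.

**Definition ($k$-edge connected).** A graph is $k$-edge connected if removing any set of at most $k-1$ edges leaves it connected. A single vertex counts as $k$-edge connected.

We use this in the form of cuts: a graph on $V$, $|V|\ge2$, is $k$-edge connected if and only if for every splitting $V=S\sqcup S^c$ into nonempty parts, at least $k$ edges join $S$ to $S^c$. Indeed, a cut with at most $k-1$ edges can be removed. Conversely, if removing a set $R$ of at most $k-1$ edges disconnects the graph, let $S$ be a component of what remains; all edges between $S$ and $S^c$ lie in $R$. The same definition is used for multigraphs. Taking $|S|=1$, every vertex of a $k$-edge connected graph with at least two vertices has degree at least $k$. For example, a cycle is $2$-edge connected but not $3$-edge connected, and two triangles sharing a vertex form a $2$-edge connected graph.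

**Definition (the complex $\mathrm{NEC}^k_m$).** The vertices of this simplicial complex are the edges of the complete graph $K_m$; its faces are the edge sets $E$ such that $([m],E)$ is not $k$-edge connected.

Deleting edges from a graph that is not $k$-edge connected gives another such graph, so this is a simplicial complex. For example, $\mathrm{NEC}^1_m$ is the complex of disconnected graphs, and $\mathrm{NEC}^2_3$ consists of all proper subsets of the three edges of a triangle, so it is a circle.

All homology is reduced simplicial homology with complex coefficients. The complex $\{\emptyset\}$ has $\tilde H_{-1}=\mathbb C$ and no other homology. The symmetric group $\mathfrak S_m$ acts on everything through $[m]$, and $\mathrm{sgn}_m$ is its sign representation. Put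
$$N=\binom{k+1}{2}.$$

The easy case is $m=k+1$.

**Proposition 1.** $\mathrm{NEC}^k_{k+1}$ is the boundary of a simplex with $N$ vertices. Its only nonzero homology is in dimension $N-2$; it is one-dimensional there, and $\mathfrak S_{k+1}$ acts on it by $\mathrm{sgn}^{\otimes k+1}$.

*Proof.* A $k$-edge connected graph on $k+1$ vertices has all degrees at least $k$, so it is complete. Conversely, $K_{k+1}$ is $k$-edge connected: a cut with sides of sizes $s$ and $k+1-s$, $1\le s\le k$, has $s(k+1-s)=k+(s-1)(k-s)\ge k$ edges. So the faces are exactly the proper subsets of the $N$ edges, and the complex is a sphere of dimension $N-2$. Its homology is spanned by the boundary of the oriented simplex on all $N$ edges. A permutation of $[k+1]$ multiplies this class by the sign of the permutation it induces on edges. The transposition of $a$ and $b$ fixes the edge $ab$ and all edges avoiding $a,b$, and it interchanges $ac$ with $bc$ for each of the $k-1$ other vertices $c$. So it acts by $(-1)^{k-1}=(-1)^{k+1}$. $\square$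

The object on the other side of the story is a poset.

**Definition (the poset $\Pi_m^{1\bmod k}$).** It consists of the partitions of $[m]$ all of whose block sizes are congruent to $1$ modulo $k$, ordered by merging blocks. For $m=kn+1$ it has a minimum $\hat0$ (all singletons) and a maximum $\hat1$ (one block). Its homology means the homology of the order complex (simplices are chains) of the proper part $\Pi_m^{1\bmod k}\setminus\{\hat0,\hat1\}$.

For example, the proper part of $\Pi_5^{1\bmod 2}$ consists of the $10$ partitions with blocks of sizes $3,1,1$, no two comparable, so $\dim H_0=9$. Likewise the proper part of $\Pi_7^{1\bmod3}$ consists of $35$ incomparable points, and $\dim H_0=34$. For $n=1$ the only block sizes available are $1$ and $k+1$, the proper part is empty, and $H_{-1}(\emptyset)=\mathbb C$ with trivial action. So Proposition 1 reads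
$$\tilde H_{N-2}(\mathrm{NEC}^k_{k+1})\cong H_{-1}(\Pi^{1\bmod k}_{k+1})\otimes\mathrm{sgn}^{\otimes k+1},$$
and the factor $\mathrm{sgn}^{\otimes k+1}$ is the orientation character of a clique.

What changes for $m=kn+1$ with $n\ge 2$? One can glue $n$ cliques $K_{k+1}$ along single vertices. This uses $kn+1$ vertices and $Nn$ edges, the result is $k$-edge connected, and deleting any edge destroys that. So dimension $Nn-2$ is a natural place to look for homology. On the poset side, each merging step joins $k+1$ blocks, as if they were the vertices of a clique. The following conjecture of Shareshian and Wachs appears in "Homology of posets of partitions, graphs, and trees" (http://www.math.miami.edu/~wachs/talks/sfnew.pdf).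

**Conjecture (Shareshian and Wachs).** Let $k,n\ge1$. Then $\tilde H_i(\mathrm{NEC}^k_{kn+1})=0$ for $i<Nn-2$ and $\tilde H_{Nn-2}(\mathrm{NEC}^k_{kn+1})\ne0$. Moreover, as $\mathfrak S_{kn+1}$-modules,
$$\tilde H_{Nn-2}(\mathrm{NEC}_{kn+1}^k) \cong H_{n-2}(\Pi_{kn+1}^{1 \bmod k}) \otimes \mathrm{sgn}_{kn+1}^{\otimes k+1}.$$

For $k=1$ the statement is well known. For $k=2$, Jonsson proved that the bottom nonvanishing integral homology of $\mathrm{NEC}^2_{2n+1}$ occurs in dimension $3n-2$ and has rank $((2n-1)!!)^2$, and Shareshian and Wachs proved $H_{3n-2}(\mathrm{NEC}_{2n+1}^2)\cong H_{n-2}(\Pi_{2n+1}^{1 \bmod 2})\otimes \mathrm{sgn}_{2n+1}$. So the conjecture holds for $k=1,2$. We shall see that it fails for every $k\ge3$; the smallest failure exhibited is $k=3$, $n=2$, in Section 4.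

Notation for the whole talk: $m=kn+1$,
$$H=\tilde H_{Nn-2}(\mathrm{NEC}^k_{kn+1}),\qquad d_n=\dim H_{n-2}(\Pi^{1\bmod k}_{kn+1}),$$
with $d_1=1$.

## 2. The exterior algebra on the edges

For a finite set $V$ with $|V|\ge2$ let $E_V$ be the edge set of the complete graph $K_V$, and let $\Lambda(E_V)$ be the exterior algebra with basis $E_V$, graded by number of edges. Monomials are oriented graphs. Let $\partial$ be the derivation (contraction) with $\partial e=1$ for each edge:
$$\partial(e_1\wedge\dots\wedge e_r)=\sum_i(-1)^{i-1}e_1\wedge\dots\widehat{e_i}\dots\wedge e_r .$$
This is the augmented chain complex of the full simplex on $E_V$, with degree $e$ in place of dimension $e-1$. It is acyclic, because $\partial(e\wedge g)+e\wedge\partial g=g$ for any fixed edge $e$. The graphs that are not $k$-edge connected span a subcomplex, the augmented chains of $\mathrm{NEC}$. Let $F(V)$ be the quotient; its basis is the set of $k$-edge connected graphs. The long exact sequence gives, equivariantly,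
$$H_e(F([m]))\cong\tilde H_{e-2}(\mathrm{NEC}^k_m),\qquad H\cong H_{Nn}(F([m])).\tag{2.1}$$

**Definition (cocycle).** A linear map $\psi:\Lambda^e(E_V)\to\mathbb C$ is a cocycle if it vanishes on graphs that are not $k$-edge connected and $\psi\circ\partial=0$ on $\Lambda^{e+1}(E_V)$.

A cocycle is a functional on $F(V)$ in degree $e$ that kills boundaries, so it induces a functional on $H_e(F(V))$. We let $\mathfrak S_m$ act on functionals by $(\sigma\psi)(g)=\psi(\sigma^{-1}g)$. Every lower bound for $\dim H$ below has the same form: we exhibit cocycles and cycles of degree $Nn$ and show that the matrix of values has large rank.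

We need two criteria for $k$-edge connectedness.

**Lemma 2.** Let $V$ be partitioned into sets $U_i$ such that every induced graph $G[U_i]$ is $k$-edge connected and the quotient multigraph (contract each $U_i$, keep all edges between different parts) is $k$-edge connected. Then $G$ is $k$-edge connected.

*Proof.* A cut of $G$ either splits some $U_i$, and then already $G[U_i]$ contributes at least $k$ edges, or it is a cut of the quotient, with at least $k$ edges. $\square$

**Lemma 3.** A graph on at most $2k+1$ vertices with minimum degree at least $k$ is $k$-edge connected.

*Proof.* The smaller side of a cut has size $s$ with $1\le s\le k$. Each of its vertices has at most $s-1$ neighbors on its own side, hence at least $k-s+1$ on the other. So the cut has at least $s(k-s+1)=k+(s-1)(k-s)\ge k$ edges. $\square$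

## 3. Trees, their cocycles, and clique cycles

**Definition (tree, node, slot).** Let $|V|=kn+1$. A tree on $V$ is a rooted tree with leaf set $V$ in which every internal vertex has exactly $k+1$ children. A node is identified with the set of leaves below it; leaves (singletons) are nodes too. A slot of $t$ is a pair consisting of an internal node $v$ and a two-element set of children of $v$.

A tree with $n'$ internal vertices and $l$ leaves has $(k+1)n'=n'+l-1$ parent–child links, so $l=kn'+1$. Hence a tree on $V$ has $n$ internal nodes and $Nn$ slots.

For an edge $xy$ of $K_V$ let $v$ be the smallest node containing $x$ and $y$; these lie in different children of $v$, and we map $xy$ to the slot given by $v$ and these two children. This induces an algebra map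
$$\theta_t:\Lambda(E_V)\to\Lambda(\text{slots of }t),$$
which commutes with $\partial$ (also a derivation with value $1$ on generators on the right). Choose an isomorphism $\lambda_t:\Lambda^{Nn}(\text{slots})\cong\mathbb C$ sending some ordered product of all slots to $1$, and put $\psi_t=\lambda_t\circ\theta_t$ on $\Lambda^{Nn}(E_V)$.

*Example.* Let $k=2$, $V=[5]$, and let $t$ have internal nodes $\{1,2,3\}$ and the root, whose children are $\{1,2,3\},4,5$. The slots at $\{1,2,3\}$ are the edges $12,13,23$. At the root the slots are $\{123,4\},\{123,5\},\{4,5\}$, and each of the edges $14,24,34$ goes to the first of these. So $\psi_t$ is nonzero exactly on the $9$ graphs consisting of the triangle $123$, the edge $45$, one edge from $4$ to the triangle and one from $5$ to the triangle.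

**Lemma 4.** $\psi_t$ is a cocycle. One has $\psi_t(G)\neq0$ if and only if $G$ has exactly one edge in each slot, and then $G[L]$ is $k$-edge connected for every node $L$ of $t$.

*Proof.* If $G$ has $Nn$ edges, $\theta_t(G)$ is a product of $Nn$ slots; it is nonzero iff they are distinct, that is, iff each slot occurs exactly once. In that case, at each internal node $v$ the quotient of $G[v]$ by the children of $v$ is $K_{k+1}$, which is $k$-edge connected by Proposition 1; apply Lemma 2 from the leaves upward. With $L=V$ this shows that $\psi_t$ vanishes on graphs that are not $k$-edge connected. For $g\in\Lambda^{Nn+1}(E_V)$ we have $\theta_t(\partial g)=\partial\theta_t(g)=0$, because $\theta_t(g)\in\Lambda^{Nn+1}(\text{slots})=0$. $\square$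

For an ordered set $A=(a_0,\dots,a_k)$ let $o_A=\bigwedge_{i<j}a_ia_j$, in lexicographic order of $(i,j)$. For an internal node $v$ with ordered children let $\omega_v$ be the analogous lexicographic product of its slots. By the count in the proof of Proposition 1, a transposition of the entries multiplies $o_A$ (respectively $\omega_v$) by $(-1)^{k-1}$.

**Definition (clique cycle).** For $n=1$: $\pm o_V$. For $n\ge2$: $\pm o_{(u,x_1,\dots,x_k)}\wedge c'$, where $D=\{x_1,\dots,x_k\}\subset V$, $u\in V\setminus D$, and $c'$ is a clique cycle on $V\setminus D$.

A clique cycle is, up to sign, one oriented graph with $Nn$ edges: the edges of $K_{D\cup u}$ all touch $D$, so none of them occurs in $c'$. For $k=2$, $n=2$ these are the pairs of triangles sharing a vertex.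

*Clique cycles are cycles in $F(V)$.* It suffices that $G-e$ is not $k$-edge connected for every edge $e$ of the underlying graph $G$, for then every term of the boundary is zero in $F(V)$. For $n=1$ an endpoint of $e$ has degree $k-1$ in $G-e$. For $n\ge2$ write $G=G'\cup K_{D\cup u}$. If $e$ has an endpoint in $D$, that endpoint has degree $k-1$ in $G-e$. If $e\in G'$, then by induction $G'-e$ has a cut with fewer than $k$ edges, and putting $D$ on the side of $u$ extends it to a cut of $G-e$ with the same edges.

**Normalization of signs.** Let $V=[m]$. A *planar* tree has ordered children at each internal node; its leaf word lists the leaves from left to right. For a planar tree $t$ and an ordering $\mathrm{ord}=(v_1,\dots,v_n)$ of its internal nodes choose $\lambda_t$ with $\lambda_t(\omega_{v_1}\wedge\dots\wedge\omega_{v_n})=1$, and put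
$$\hat\psi_{t,\mathrm{ord}}=\epsilon\,\psi_t,\qquad \epsilon=\begin{cases}1&k\text{ odd},\\ \text{sign of the leaf word as a permutation of }[m]&k\text{ even}.\end{cases}$$
In the example, with children in the order $(1,2,3)$ and $(123,4,5)$, the leaf word is $12345$ and $\epsilon=1$. Three facts will be used.

1. *$\hat\psi_{t,\mathrm{ord}}$ does not depend on the planar structure.* Interchanging two adjacent children of $v$ multiplies $\omega_v$, hence $\psi_t$, by $(-1)^{k-1}$. For $k$ odd this is $1$. For $k$ even it is $-1$; but all nodes have odd size ($\equiv1\bmod k$), so two adjacent blocks of odd lengths are interchanged in the leaf word and $\epsilon$ also changes sign.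
2. *Interchanging two consecutive nodes in the ordering multiplies $\hat\psi_{t,\mathrm{ord}}$ by $(-1)^{N^2}=(-1)^N$*, since the $\omega_v$ have degree $N$.
3. *$\sigma\hat\psi_{t,\mathrm{ord}}=\mathrm{sgn}(\sigma)^{k+1}\hat\psi_{\sigma t,\sigma\mathrm{ord}}$ for $\sigma\in\mathfrak S_m$.* Transport the planar structure and the ordering to $\sigma t$; then $\psi_{\sigma t}(\sigma G)=\psi_t(G)$, that is, $\sigma\psi_t=\psi_{\sigma t}$. For $k$ even the sign of the leaf word of $\sigma t$ is $\mathrm{sgn}(\sigma)$ times that of $t$; for $k$ odd $\mathrm{sgn}(\sigma)^{k+1}=1$.

The parity of $N$ in fact 2 will decide a great deal: $N=k(k+1)/2$ is even for $k\equiv0,3\pmod4$ and odd for $k\equiv1,2\pmod4$.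

## 4. Two cliques sharing a vertex: $n=2$

Let $m=2k+1$. A tree on $[2k+1]$ has two internal nodes, the root and a lower node $A$, which is an arbitrary $(k+1)$-subset. Write $\hat\psi_A$ for its cocycle, with the ordering (lower node, root). Up to sign, the clique cycles are the bouquets
$$b_{AB}=o_{(w,a_1,\dots,a_k)}\wedge o_{(w,b_1,\dots,b_k)},\qquad A=\{w,a_1,\dots,a_k\},\ B=\{w,b_1,\dots,b_k\},\ A\cap B=\{w\}.$$

**Step 1: which trees see $b_{AB}$.** Suppose $\hat\psi_C(b_{AB})\neq0$. The slots at the lower node $C$ are single edges, so $C$ is a clique of size $k+1$ in $K_A\cup K_B$. No $a_i$ is adjacent to any $b_j$, so $C\subseteq A$ or $C\subseteq B$, that is, $C\in\{A,B\}$.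

**Step 2: the two values.** For the tree of $A$ use the planar orders $(w,a_1,\dots,a_k)$ at $A$ and $(A,b_1,\dots,b_k)$ at the root $R$. The edge $wb_j$ goes to the slot $\{A,b_j\}$, so $\theta$ maps $b_{AB}$ to $\omega_A\wedge\omega_R$. For the tree of $B$ use $(w,b_1,\dots,b_k)$ and $(B,a_1,\dots,a_k)$; now the first factor of $b_{AB}$ fills the root, and the image is $\omega_R\wedge\omega_B=(-1)^N\omega_B\wedge\omega_R$. The leaf words are $w\,a_1\cdots a_k\,b_1\cdots b_k$ and $w\,b_1\cdots b_k\,a_1\cdots a_k$; for $k$ even they differ by interchanging two blocks of even length and have the same sign. So for some $\eta=\pm1$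
$$\hat\psi_A(b_{AB})=\eta,\qquad \hat\psi_B(b_{AB})=(-1)^N\eta,\qquad \hat\psi_C(b_{AB})=0\ \text{ for }C\ne A,B.\tag{4.1}$$

**Step 3: linear relations among the $\hat\psi_A$ on clique cycles.** Suppose $\sum_Ay_A\hat\psi_A$ vanishes on all $b_{AB}$. By (4.1), $y_A+(-1)^Ny_B=0$ whenever $|A\cap B|=1$. Given $p\in A$ and $p'\notin A$, put $B=A^c\cup\{p\}$ and $C=B^c\cup\{p'\}=(A\setminus p)\cup\{p'\}$. Then $A\cap B=\{p\}$ and $B\cap C=\{p'\}$, so $y_A=-(-1)^Ny_B=y_C$. Any two $(k+1)$-subsets are connected by such exchanges, so $y$ is constant. Then the condition reads $(1+(-1)^N)y=0$.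

* If $N$ is odd, the only relation, up to scalars, is $\sum_A\hat\psi_A=0$ on clique cycles. This matches the poset: its proper part is an antichain of $\binom{2k+1}{k+1}$ points, and $H^0$ is spanned by the points modulo the single relation that their sum is zero.
* If $N$ is even, $y=0$: the $\hat\psi_A$ are linearly independent on $H$, and
$$\dim H\ge\binom{2k+1}{k+1}=\binom{2k+1}{k}>\binom{2k+1}{k}-1=d_2.\tag{4.2}$$

So the conjecture is false for $n=2$ whenever $k\equiv0,3\pmod4$. For $k=3$, where $N=6$, this says $\dim\tilde H_{10}(\mathrm{NEC}^3_7)\ge35$ against $\dim H_0(\Pi_7^{1\bmod3})=34$.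

**Addendum.** For $k=3$, $n=2$: $\tilde H_i(\mathrm{NEC}_7^3)=0$ for $i<10$ and $\dim \tilde H_{10}(\mathrm{NEC}_7^3)\ge35$, while $H_0(\Pi_7^{1\bmod 3})$ has dimension $34$. So there the vanishing part of the conjecture holds and the module part fails.

*Proof.* Only the vanishing remains. By Lemma 3, a graph on $7=2k+1$ vertices is $3$-edge connected iff its minimum degree is at least $3$. Such a graph has at least $21/2$, hence at least $11$ edges, so $F_e=0$ for $e\le10$. If it has $11$ edges, the degree sum is $22$, so one vertex $w$ has degree $4$ and all others have degree $3$. Let $x$ be a non-neighbor of $w$. In $G+wx$ the only vertices of degree at least $4$ are $w$ and $x$, so deleting any edge other than $wx$ creates a vertex of degree $2$. Hence $\partial(wx\wedge G)=\pm G$ in $F$, every generator in degree $11$ is a boundary, and $H_{11}(F)=0$. By (2.1), $\tilde H_i(\mathrm{NEC}_7^3)=0$ for $i\le9$. $\square$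

## 5. Theorems A, B, C and D

**Theorem A.** Let $k\equiv 0$ or $3 \pmod 4$ and $n\ge 2$. Then $\mathrm{sgn}^{\otimes k+1}$ occurs in $H$ but does not occur in $H_{n-2}(\Pi^{1\bmod k}_{kn+1})\otimes \mathrm{sgn}^{\otimes k+1}$. So the conjectured isomorphism fails. For $n=2$ even the dimension is wrong: $\dim H\ge\binom{2k+1}{k}>\binom{2k+1}{k}-1=d_2$.

**Theorem B.** For all $k,n\ge1$: $\dim H\ge d_n$ and $H\neq0$.

**Theorem C.** Let $k\ge3$. Suppose $\delta_1,\dots,\delta_q\ge1$ ($q\ge 1$) are integers with $(\delta_i+1)\mid(k-1)$ and $\sum \delta_i=ks$, $s\in\mathbb Z$. Then $\dim H\ge d_n+1$ for all $n\ge q+s$. In particular the conjecture fails for all $n\ge4$ if $k\ge3$ is odd (use $k-2,1,1$), for all $n\ge k-1$ if $k\ge4$ is even (use $k/2$ copies of $k-2$), and for all $n\ge3$ if $k\ge4$, $k\equiv1 \pmod 3$ (use $k-2,2$). Hence the conjecture (for all $n$) holds for a given $k$ if and only if $k\in\{1,2\}$.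

**Theorem D.** If $k\equiv1,2\pmod 4$, then $H_{n-2}(\Pi^{1\bmod k}_{kn+1})\otimes\mathrm{sgn}^{\otimes k+1}$ is a direct summand of the $\mathfrak S_m$-module $H$ for all $n$ (by Theorem C often a proper one).

The last sentence of Theorem A is (4.2). The "if" part of the last sentence of Theorem C rests on the quoted results for $k=1,2$. Not settled here: the vanishing below degree $Nn-2$ in general, and the isomorphism for $k\equiv1\pmod4$, $k\ge5$, $n=2,3$ and for $k\equiv2\pmod4$, $k\ge6$, $2\le n\le k-2$ (except where Theorem C applies).

## 6. Cutting off a clique

This section computes $\psi_t$ on a graph with a clique glued on at one vertex, and so makes induction on $n$ possible.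

**Definition (attached).** A $k$-set $D$ is attached to $t$ at $L$ if $D$ consists of $k$ leaf children of a node whose remaining child is $L$.

The node in question is then $L\cup D$. Suppose $n\ge2$. Deleting $D$ and replacing $L\cup D$ by $L$ gives a tree $t'$ on $V\setminus D$, and we write $t=t'[L]$. Conversely, any tree $t'$ on $V\setminus D$ and any node $L$ of $t'$ (leaf or internal) give a tree $t'[L]$. For example, let $k=2$, $D=\{4,5\}$, and let $t'$ be the one-node tree on $\{1,2,3\}$. Then $t'[\{1,2,3\}]$ has root children $123,4,5$, while $t'[\{1\}]$ has lower node $\{1,4,5\}$ and root children $145,2,3$.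

**Lemma 5.** Let $n\ge2$, let $D=\{x_1,\dots,x_k\}\subset V$, $u\in V\setminus D$, $o=o_{(u,x_1,\dots,x_k)}$, and let $G'$ be an oriented graph on $V\setminus D$ with $N(n-1)$ edges.

(i) If $D$ is not attached to $t$, then $\psi_t(o\wedge G')=0$.

(ii) If $t=t'[L]$ and $u\notin L$, then $\psi_t(o\wedge G')=0$.

(iii) If $t=t'[L]$ and $u\in L$, then $\psi_t(o\wedge G')=\varepsilon\,\psi_{t'}(G')$, where $\varepsilon=\pm1$ depends only on $t$, on $D$ in its fixed order, and on the choices of $\lambda_t,\lambda_{t'}$, not on $u$ or $G'$.

*Proof.* Let $G=K_{D\cup u}\cup G'$. Each $x\in D$ has exactly the $k$ neighbors $(D\cup u)\setminus x$.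

(i) Suppose $\psi_t(G)\ne0$, and let $v$ be a minimal node with $|v\cap(D\cup u)|\ge2$. Some $x\in D$ lies in $v$. By Lemma 4, $G[v]$ is $k$-edge connected, so $x$ has degree at least $k$ in it, and therefore $D\cup u\subseteq v$. By minimality each of the $k+1$ children of $v$ contains at most one, hence exactly one, of the $k+1$ elements of $D\cup u$. If the child containing some $x\in D$ were internal, it would induce a $k$-edge connected graph on at least two vertices, so $x$ would have a neighbor inside it; but the neighbors of $x$ lie in the other children. So the elements of $D$ are leaf children of $v$, and $D$ is attached.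

(ii) The slot $(L\cup D,\{L,x_1\})$ contains only edges from $x_1$ to $L$, and $G$ has none because $u\notin L$. So $\psi_t(G)=0$ by Lemma 4.

(iii) The edge $x_ix_j$ goes to the slot $\{x_i,x_j\}$ at $L\cup D$, and $ux_i$ goes to $\{L,x_i\}$ at $L\cup D$, whatever $u\in L$ is. So $\theta_t(o)$ is the same product of all slots at $L\cup D$ for all $u\in L$. The internal nodes of $t$ other than $L\cup D$ correspond to the internal nodes of $t'$: a node $M$ of $t'$ becomes $M\cup D$ if $M\supsetneq L$, and stays $M$ otherwise. Children correspond as well, the child $L$ being replaced by $L\cup D$. An edge inside $V\setminus D$ never goes to a slot at $L\cup D$ (if both its ends lie in $L\cup D$, they lie in $L$), and it goes to the slot of $t$ that corresponds to its slot in $t'$. So $\theta_t(o\wedge G')$ is a fixed product of the slots at $L\cup D$ times the image of $\theta_{t'}(G')$, and applying $\lambda_t$ gives $\pm\lambda_{t'}(\theta_{t'}(G'))$ with a fixed sign. $\square$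

One consequence: for every tree $t$ some clique cycle $c$ has $\psi_t(c)\ne0$. For $n=1$ take $o_V$. For $n\ge2$, an internal node of maximal depth has only leaf children, so some $D$ is attached to $t=t'[L]$; take $u\in L$ and use (iii) and induction.

## 7. Maximal chains, trees, and the map that sends chains to cocycles

**Step 1: chains are trees with an ordering.** Let $\pi<\pi'$ in $\Pi^{1\bmod k}_m$. A block of $\pi'$ that is a union of $j$ blocks of $\pi$ has size $\equiv j\pmod k$, so $j\equiv1\pmod k$. Hence if $j>1$ then $j\ge k+1$, and one may merge just $k+1$ of these blocks. So a cover merges exactly $k+1$ blocks into one, and a maximal chain $\hat0<\pi_1<\dots<\pi_{n-1}<\hat1$ is the same as a tree $t$ on $[m]$ together with a linear extension of its internal nodes, descendants first: the blocks created are the internal nodes, in order.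

**Step 2: generators and relations for $H^{n-2}$.** The order complex of the proper part has dimension $n-2$, so its top cohomology $H^{n-2}(\Pi)$ is spanned by the maximal chains $[C]$ modulo the coboundaries $\sum_x[C'\cup x]=0$, one for each chain $C'$ missing exactly one rank (all signs in such a coboundary agree, as $x$ is always inserted at the same place). For $n=2$ this includes $C'=\emptyset$; for $n=1$ there is one (empty) chain and no relation. Omit rank $i$, so that the $i$-th and $(i+1)$-st merges are free. There are two kinds of relations.

* (R1) The two merges are non-nested. Then exactly two chains contain $C'$, and $[C]=-[C^*]$, where $C^*$ performs the two merges in the other order.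
* (R2) The second merge uses the block made by the first. Then $2k+1$ blocks ("items") merge to one, and the sum over all $(k+1)$-subsets $B$ of the items, $B$ being merged first, is $0$.

**Step 3: $[C]$ depends up to sign only on the tree.** Any two linear extensions of a finite poset are connected by interchanges of consecutive incomparable elements: at the first place where they differ, let $g$ be the element that the second one has there. In the first one, the elements standing between that place and $g$ come before $g$, so they are not above $g$; they come after $g$ in the second one, so they are not below it. So $g$ can be moved forward, and one continues. Incomparable internal nodes are disjoint, so each interchange is an instance of (R1). We write $\pm[t]$ for the class of any chain with tree $t$.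

**Step 4: (R2) can be used at any internal child.** If $c$ is an internal child of $v$, there is a linear extension with $c$ immediately before $v$: list the other internal nodes properly below $v$, then $c$, then $v$, then the rest. So (R2) applies to the $2k+1$ items consisting of the children of $c$ and the other children of $v$.

**A direct comparison with cocycles.** The natural attempt at an isomorphism is to send a chain $C$, with tree $t$ and linear extension $\mathrm{ord}_C$, to
$$\Theta(C)=\hat\psi_{t,\mathrm{ord}_C}.\tag{7.1}$$
By fact 3 of Section 3 the signs are right for equivariance: $\sigma\Theta(C)=\mathrm{sgn}(\sigma)^{k+1}\Theta(\sigma C)$. One has to check (R1) and (R2). By fact 2, $\Theta(C^*)=(-1)^N\Theta(C)$. For $N$ odd this is what (R1) asks. For $N$ even the attempt stops right here: $\Theta(C)+\Theta(C^*)=2\Theta(C)$, which is nonzero on $H$ by the end of Section 6. Such chains exist for every $n\ge3$ (take a root with two internal children), and for $n=2$ the relation (R2) fails by (4.1), since $\sum_A\hat\psi_A(b_{AB})=\pm2$. For $N$ odd we shall complete the check in Section 10, but what it gives is an embedding, and Section 11 shows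 that the embedding can be proper.

For $N$ even, the quantity that broke the map also tells us what to look at. When $n=2$, the poset has the invariant relation $\sum_A[A]=0$, and the corresponding cocycle $\sum_A\hat\psi_A$ is invariant up to sign and nonzero. We now show that for all $n\ge2$ the poset has no trivial constituent and the sum of all tree cocycles is nonzero.

## 8. The sum of all trees: Theorem A

**Lemma 6.** For $n\ge2$ the trivial representation does not occur in $H_{n-2}(\Pi^{1\bmod k}_{kn+1})$.

*Proof.* $H^{n-2}$ is the dual of $H_{n-2}$, so it suffices that the coinvariants of $H^{n-2}$ vanish; we show that every $[t]$ becomes $0$ there. Let $u_1$ be an internal node of $t$ of maximal depth and $v$ its parent, which exists since $n\ge2$. All internal children $u_1,\dots,u_s$ of $v$ have maximal depth, so they have only leaf children.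

If $s\ge2$, take a linear extension starting $u_1,u_2$, with chain $C$. A permutation exchanging the leaves of $u_1$ with those of $u_2$ and fixing all other points preserves every other node, since such a node either contains $v$, or is disjoint from $u_1\cup u_2$, or is one of the exchanged leaves. So it maps $C$ to $C^*$, and in coinvariants $[C]=[C^*]=-[C]$, that is, $[C]=0$.

If $s=1$, take a linear extension starting $u_1,v$, with chain $C$. In (R2) for the missing rank $1$ the items are the $2k+1$ elements of $v$. The $\binom{2k+1}{k+1}$ terms differ only in which $(k+1)$-subset of $v$ is merged first, so they lie in one orbit of $\mathrm{Sym}(v)$. In coinvariants this gives $\binom{2k+1}{k+1}[C]=0$, so $[C]=0$. $\square$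

*Proof of Theorem A.* Let $k\equiv0,3\pmod4$, so $N$ is even, and let $n\ge2$. By fact 2, $\hat\psi_{t,\mathrm{ord}}$ does not depend on the ordering; write $\hat\psi_t$.

**Step 1: an invariant cocycle.** Put $\Psi=\sum_t\hat\psi_t$, the sum over all trees on $[m]$. It is a cocycle, and $\sigma\Psi=\mathrm{sgn}(\sigma)^{k+1}\Psi$ by fact 3.

**Step 2: a cycle on which to test it.** Let $[m]=\{w\}\sqcup D_1\sqcup\dots\sqcup D_n$ with $|D_i|=k$, let $A_i=(w,D_i)$ with $D_i$ in a fixed order, and let $b=o_{A_1}\wedge\dots\wedge o_{A_n}$. This is a clique cycle, with every clique glued at $w$.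

**Step 3: which trees see $b$.** Suppose $\psi_t(b)\ne0$. For each $i$ write $b=\pm o_{A_i}\wedge(\text{a graph on }[m]\setminus D_i)$ and apply Lemma 5 with $u=w$: the set $D_i$ is attached at some $L_i\ni w$. The nodes $L_i\cup D_i$ are distinct, because $D_i$ is recovered as the union of the children of $L_i\cup D_i$ that do not contain $w$. So these are all $n$ internal nodes; they all contain $w$, hence they form a chain. Thus $t=t_\pi$ for some $\pi\in\mathfrak S_n$, where
$$L_{\pi_1}\cup D_{\pi_1}\supset\dots\supset L_{\pi_n}\cup D_{\pi_n}=\{w\}\cup D_{\pi_n}.$$
Conversely each $\pi$ gives such a tree, and different $\pi$ give different trees.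

**Step 4: all signs agree.** In $t_\pi$ order the children of each internal node with the one containing $w$ first, followed by $D_i$ in its fixed order. Then $\theta_{t_\pi}(o_{A_i})=\omega_{L_i\cup D_i}$, and since these factors have even degree $N$ they commute, so $\psi_{t_\pi}(b)=1$ for the normalized $\lambda_{t_\pi}$. The leaf word is $w\,D_{\pi_n}D_{\pi_{n-1}}\cdots D_{\pi_1}$. For $k$ even, permuting blocks of even length does not change its sign; for $k$ odd, $\epsilon=1$. So all $\hat\psi_{t_\pi}(b)$ are equal to the same sign, and $\Psi(b)=\pm n!\ne0$.

**Step 5: conclusion.** $\Psi$ induces a nonzero functional on $H$ that spans a copy of $\mathrm{sgn}^{\otimes k+1}$ in $H^*$, so $\mathrm{sgn}^{\otimes k+1}$ occurs in $H$. It occurs in $H_{n-2}(\Pi)\otimes\mathrm{sgn}^{\otimes k+1}$ only if the trivial representation occurs in $H_{n-2}(\Pi)$, which Lemma 6 excludes. The statement for $n=2$ is (4.2). $\square$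

## 9. Trees whose last children are leaves: Theorem B

To prove $\dim H\ge d_n$ for all $k$, we need a set of trees that is large enough on the poset side to span $H^{n-2}(\Pi)$ and whose cocycles are independent on the graph side. It is found by looking at what (R2) allows one to eliminate.

**Definition (last child, $\mathcal B(V)$).** Let $V$ be totally ordered. The last child of an internal node is the child with the largest minimum. $\mathcal B(V)$ is the set of trees on $V$ in which the last child of every internal node is a leaf.

*Example.* For $n=2$ and $V=[2k+1]$, the tree with lower node $A$ fails to be in $\mathcal B(V)$ exactly when all $k$ leaf children of the root are smaller than $\min A$, that is, when $A=\{k+1,\dots,2k+1\}$. So $|\mathcal B(V)|=\binom{2k+1}{k+1}-1=d_2$.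

**Lemma 7.** $d_n\le|\mathcal B([kn+1])|$.

*Proof.* We show that the classes $[t]$ with $t\in\mathcal B$ span $H^{n-2}(\Pi)$. Suppose the last child $c$ of some internal node $v$ of $t$ is internal. Relation (R2) at $v,c$ writes $[t]$ as a signed sum of classes $[t_B]$, where $B$ is a $(k+1)$-subset of the items different from the set of children of $c$, and $t_B$ has the node $\bigcup B$ instead of $c$. Then $B$ contains another child $h$ of $v$, so $\min(\bigcup B)\le\min h<\min c$, because $c$ is last. All other nodes, including $v$ as a set, are unchanged. So the positive integer $\sum_{v\text{ internal}}\min v$ strictly decreases, and repeating the replacement terminates with trees in $\mathcal B$. $\square$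

**Proposition 8.** Let $|V|=kn+1$, $V$ totally ordered. If $x:\mathcal B(V)\to\mathbb C$ satisfies $\sum_{t\in\mathcal B(V)}x_t\psi_t(c)=0$ for all clique cycles $c$ on $V$, then $x=0$.

*Proof that Proposition 8 implies Theorem B.* The functionals on $H$ induced by $\psi_t$, $t\in\mathcal B([m])$, are linearly independent, so $\dim H\ge|\mathcal B|\ge d_n$ by Lemma 7. Also $\mathcal B\neq\emptyset$: the left-nested tree with internal nodes $\{1,\dots,ki+1\}$, $1\le i\le n$, has last children the leaves $ki+1$. So $H\neq0$. $\square$

*Proof of Proposition 8.* Changing $\lambda_t$ changes $\psi_t$ only by a sign, so the statement does not depend on these choices. We induct on $n$. For $n=1$ there is one tree, and $\psi_t(o_V)=\pm1$. Let $n\ge2$ and suppose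
$$S=\{t\in\mathcal B(V):x_t\neq0\}\ne\emptyset.$$

**Step 1: choose the clique to cut off.** Every tree has an internal node all of whose children are leaves, and any $k$ of these leaves form an attached set. Choose a pair ($t_0\in S$, $D$ attached to $t_0$) with $\min D$ maximal among all such pairs. Let $S_D$ be the set of $t\in S$ to which $D$ is attached. We shall refer to the maximality of $\min D$ as (max).

**Step 2: cutting off $D$ stays inside $\mathcal B$.** The claim is: if $t=t'[L]\in S_D$, then $t'\in\mathcal B(V\setminus D)$. Suppose not: some internal node $z$ of $t'$ has an internal last child $c$.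

If $L$ is contained in no child of $z$, then $z$ is a node of $t$ with the same children, and its last child is internal, contradicting $t\in\mathcal B(V)$. So $L\subseteq g$ for a child $g$ of $z$, and in $t$ the child $g$ is replaced by $g\cup D$. If $g\ne c$, then $\min(g\cup D)\le\min g<\min c$, so $c$ is still the last child, again a contradiction. So $g=c$.

Now $c\cup D$ is internal, so it is not last in $t$, and some other child $h$ has $\min h>\min(c\cup D)$. Since $c$ was last in $t'$, $\min h<\min c$. So $\min(c\cup D)<\min c$, which means $\min D<\min c\le\min L$. If $L=\{u\}$ is a leaf, then all children of $D\cup u$ are leaves, and $(D\cup u)\setminus\{\min D\}$ is attached to $t$ with a larger minimum, contradicting (max). If $L$ is internal, it contains an internal node all of whose children are leaves, and any $k$ of these form a set attached to $t$ with minimum at least $\min L>\min D$, again contradicting (max).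

**Step 3: last leaves carry no coefficient.** The claim is: if $t'\in\mathcal B(V\setminus D)$ and $\ell$ is the (leaf) last child of an internal node $v$ of $t'$, then $t'[\{\ell\}]\notin S$. Suppose $t'[\{\ell\}]\in S\subseteq\mathcal B(V)$. The child $D\cup\ell$ that replaces $\ell$ is internal, so it is not last, and a sibling has minimum larger than $\min(D\cup\ell)$. All siblings have minimum less than $\ell$. So $\min(D\cup\ell)<\ell$, that is, $\min D<\ell$. Then $(D\cup\ell)\setminus\{\min D\}$ is attached to $t'[\{\ell\}]\in S$ with a larger minimum, contradicting (max).

**Step 4: pass to $V\setminus D$.** For $t'\in\mathcal B(V\setminus D)$ and a node $L$ of $t'$ put $y(t',L)=\varepsilon x_{t'[L]}$ if $t'[L]\in S$, with $\varepsilon$ from Lemma 5, and $y(t',L)=0$ otherwise. Let $D=\{x_1,\dots,x_k\}$, $u\in V\setminus D$, and let $c'$ be a clique cycle on $V\setminus D$. Then $o_{(u,x_1,\dots,x_k)}\wedge c'$ is a clique cycle on $V$. By Lemma 5 only trees $t=t'[L]$ with $u\in L$ contribute, and by Step 2 those with $x_t\neq0$ have $t'\in\mathcal B(V\setminus D)$. Hence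
$$0=\sum_{t}x_t\psi_t\bigl(o_{(u,x_1,\dots,x_k)}\wedge c'\bigr)=\sum_{t'\in\mathcal B(V\setminus D)}\Bigl(\sum_{L\ni u}y(t',L)\Bigr)\psi_{t'}(c').$$
Since $\varepsilon$ does not depend on $u$ or $c'$, for fixed $u$ the inner sums are constants independent of $c'$. By the induction hypothesis
$$\sum_{L\ni u}y(t',L)=0\qquad\text{for all }t'\in\mathcal B(V\setminus D)\text{ and all }u\in V\setminus D.\tag{9.1}$$

**Step 5: solve (9.1) from the root down.** Let $v$ be an internal node of $t'$ and $u=\ell$ its last child, a leaf. The nodes containing $\ell$ are $\{\ell\}$ and the internal nodes $M\supseteq v$. By Step 3, $y(t',\{\ell\})=0$. So (9.1) says $\sum_{M\supseteq v}y(t',M)=0$ for every internal $v$. Taking $v$ to be the root, then its internal children, and so on, we get $y(t',M)=0$ for all internal $M$. Then (9.1) for an arbitrary leaf $u$ gives $y(t',\{u\})=0$. So all $y(t',L)$ vanish, $S_D=\emptyset$, and this contradicts $t_0\in S_D$. $\square$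

## 10. The embedding for odd $N$: Theorem D

Let $k\equiv1,2\pmod4$, so $N$ is odd, and let $\Theta(C)=\hat\psi_{t,\mathrm{ord}_C}$ as in (7.1). Let $\mathcal K\subseteq H$ be the span of the classes of clique cycles. It is an $\mathfrak S_m$-submodule, because permutations map clique cycles to clique cycles. Regard $\Theta(C)$ as an element of $\mathcal K^*$. We check that $\Theta$ respects (R1) and (R2).

**Step 1: (R1).** Passing from $C$ to $C^*$ interchanges two consecutive nodes of the same tree, so $\Theta(C^*)=(-1)^N\Theta(C)=-\Theta(C)$.

**Step 2: set-up for (R2).** Let the items be $c_0,\dots,c_{2k}$ with union $y$. For a $(k+1)$-set $B$ of items let $\bar B=\bigcup B$ and let $t_B$ be the tree with lower node $\bar B$, placed immediately before $y$ in the ordering; everything else is the same for all $B$. We must show $\sum_B\hat\psi_{t_B}(G)=0$ for every oriented graph $G$ that is a clique cycle.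

We use one property of $G$: *the vertices of any simple cycle of $G$ lie in one of the cliques, so they are pairwise adjacent.* Indeed $G=G'\cup K_{D\cup u}$ with $K_{D\cup u}$ and $G'$ meeting only in $u$. A simple cycle minus $u$ is connected, so it lies in $D$ or in $V\setminus(D\cup u)$. In the first case the cycle lies in $D\cup u$, and in the second in $G'$, where induction applies.

**Step 3: the graph between the items is two cliques sharing an item.** Suppose $\psi_{t_B}(G)\ne0$ for some $B$. By Lemma 4, reading the slots at $\bar B$ and at $y$: any two items of $B$ are joined by exactly one edge of $G$; so are any two items outside $B$; and each item $a\notin B$ has exactly one edge to $\bar B$, going to some item $b(a)\in B$.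

The item $b(a)$ does not depend on $a$. Suppose $a\ne a'$ and $b(a)\neq b(a')$. Let $z\in b(a)$ be the endpoint in $\bar B$ of the edge from $a$, and let $x\in a'$ be the endpoint in $a'$ of the edge from $a'$ to $b(a')$. The sets $a,a',\bar B$ are disjoint, induce connected subgraphs (Lemma 4), and any two of them are joined by an edge of $G$. Going around through these three edges and through simple paths inside the three sets, we get a simple cycle of $G$ containing $x$ and $z$. So $xz\in G$. Now $a'$ has two edges to $\bar B$, one to $b(a')$ and the edge $xz$ to $b(a)$, a contradiction.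

Let $b\in B$ be the common value. So the quotient of $G[y]$ by the items consists of the two cliques $B$ and $B'=B^c\cup\{b\}$, which share only the item $b$, with one edge for each adjacent pair.

**Step 4: exactly two terms survive.** If $\psi_{t_{B''}}(G)\neq0$, then any two items in $B''$ are joined by an edge, so $B''$ is a $(k+1)$-clique of this quotient. Items of $B\setminus b$ are not joined to items of $B'\setminus b$, so $B''\in\{B,B'\}$. And indeed $\psi_{t_{B'}}(G)\neq0$. The slots at $\bar B'$ contain one edge each. At $y$ the children are $\bar B'$ and the items of $B\setminus b$; two of the latter are joined by one edge, and each of them is joined to $\bar B'$ only by its edge to $b$. The slots at all other nodes are the same for $t_B$ and $t_{B'}$.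

**Step 5: the two terms cancel.** Renumber so that $b=c_0$, $B=\{c_0,\dots,c_k\}$, $B'=\{c_0,c_{k+1},\dots,c_{2k}\}$. Use these planar orders, with all other nodes ordered identically:
$$t_B:\ \bar B=(c_0,\dots,c_k),\ y=(\bar B,c_{k+1},\dots,c_{2k});\qquad t_{B'}:\ \bar B'=(c_0,c_{k+1},\dots,c_{2k}),\ y=(\bar B',c_1,\dots,c_k).$$
Write $G=\pm g_1\wedge g_2\wedge(\text{rest})$, where $g_1$ and $g_2$ are the lexicographic products of the edges of $G$ between items of $B$, respectively of $B'$, in these orders. In $t_B$ the edge from $c_0$ to $c_{k+j}$ fills the slot $\{\bar B,c_{k+j}\}$, so $\theta_{t_B}(g_1\wedge g_2)=\omega_{\bar B}\wedge\omega_y$. In $t_{B'}$ the roles are reversed: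
$$\theta_{t_{B'}}(g_1\wedge g_2)=\omega_y\wedge\omega_{\bar B'}=(-1)^{N^2}\omega_{\bar B'}\wedge\omega_y=-\,\omega_{\bar B'}\wedge\omega_y .$$
The rest of $G$ goes to the same slots at the other nodes in both trees. Hence $\psi_{t_{B'}}(G)=-\psi_{t_B}(G)$ for the normalized choices of $\lambda$. For $k$ odd $\epsilon=1$. For $k$ even the leaf words differ by interchanging the adjacent stretches $c_1\cdots c_k$ and $c_{k+1}\cdots c_{2k}$; each has even length, being made of $k$ blocks of odd size, so the sign $\epsilon$ is the same. So $\hat\psi_{t_B}(G)+\hat\psi_{t_{B'}}(G)=0$. If no $B$ has $\psi_{t_B}(G)\ne0$, the sum is trivially $0$. This proves (R2).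

**Step 6: conclusion.** $\Theta$ induces a linear map $H^{n-2}(\Pi)\to\mathcal K^*$. Since $\sigma\Theta(C)=\mathrm{sgn}(\sigma)^{k+1}\Theta(\sigma C)$, it is equivariant as a map $H^{n-2}(\Pi)\otimes\mathrm{sgn}^{\otimes k+1}\to\mathcal K^*$. Its image contains $\pm\psi_t$ for every $t\in\mathcal B$, and these are linearly independent on clique cycles by Proposition 8. So the image has dimension at least $|\mathcal B|\ge d_n=\dim H^{n-2}(\Pi)$ by Lemma 7, and the map is injective. Complex representations of $\mathfrak S_m$ are self-dual and semisimple. Dualizing, $H_{n-2}(\Pi)\otimes\mathrm{sgn}^{\otimes k+1}$ is a quotient of $\mathcal K\subseteq H$, hence a direct summand of $H$. This proves Theorem D. $\square$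

## 11. Blocks that contain no $K_{k+1}$: Theorem C

When $N$ is odd and $n=2$, Section 4 shows that clique cycles and tree cocycles pair with rank exactly $d_2$. To exceed $d_n$ for such $k$ we need other cycles and other cocycles. The plan is to glue, at one vertex $w$, blocks that are not cliques. Three things are wanted of a block. All its vertices other than $w$ should have degree exactly $k$, so that deleting any edge of the bouquet destroys $k$-edge connectedness. It should use $\frac{k+1}2$ edges per vertex other than $w$, the same ratio as a clique ($N=\frac{k+1}2\cdot k$), so that the bouquet has degree $Nn$. And it should contain no $K_{k+1}$, so that tree cocycles do not see it. The cocycle that does see it comes from the complement: a cycle $z$ made of graphs of small maximum degree.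

Let $k\ge3$, $\delta\ge1$, $(\delta+1)\mid(k-1)$, and
$$p=1+\frac{k-1}{\delta+1},\qquad\text{so that}\qquad(\delta+1)p=k+\delta,\qquad\delta\le k-2 .$$

**Step 1: the cycle $z$.** This step builds a cycle of $\Lambda(E_V)$ whose graphs have maximum degree at most $\delta$. Let $V=P_1\sqcup\dots\sqcup P_\delta\sqcup Q$ with $|P_j|=p$ and $|Q|=p+1$; then $|V|=(\delta+1)p+1=k+\delta+1\le2k+1$. For $1\le j\le\delta$ put
$$\gamma_j=\delta-j+1,\qquad Q_j=P_{j+1}\cup\dots\cup P_\delta\cup Q,\qquad |Q_j|=\gamma_jp+1 .$$
For fixed $j$ let $r=\gamma_jp$, let $\rho:[r]\to P_j$ take each value $\gamma_j$ times, let $Q_j=\{q_1,\dots,q_{r+1}\}$, and write $e_{ab}$ for the edge $ab$. Define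
$$z_j=\sum_{f\in\mathfrak S_{r+1}}\mathrm{sgn}(f)\,e_{\rho(1)q_{f(1)}}\wedge\dots\wedge e_{\rho(r)q_{f(r)}} .$$

*$\partial z_j=0$.* When the $i$-th factor is removed, the terms for $f$ and for $f\circ(i\;\,r{+}1)$ become the same monomial with opposite signs, so they cancel.

*The graphs of $z_j$.* They are exactly the graphs with edges between $P_j$ and $Q_j$ in which all but one vertex of $Q_j$ have degree $1$, the remaining one has degree $0$, and each vertex of $P_j$ has degree $\gamma_j$. Each occurs with coefficient $\pm(\gamma_j!)^p\neq0$. Indeed, the $f$ giving a fixed graph differ by permutations $\tau$ of positions with $\rho\circ\tau=\rho$, of which there are $(\gamma_j!)^p$. Replacing $f$ by $f\circ\tau$ permutes the factors by $\tau$, so both $\mathrm{sgn}(f)$ and the wedge product change by $\mathrm{sgn}(\tau)$, and the term is unchanged.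

The edge sets $P_j\times Q_j$ are pairwise disjoint, since $j$ is the smaller index of the two parts that an edge joins (with $Q$ counted last). Let $z=z_1\wedge\dots\wedge z_\delta$; then $\partial z=0$ because $\partial$ is a derivation. In a graph of $z$ a vertex of $P_j$ has degree at most $(j-1)+\gamma_j=\delta$: at most $1$ from each $z_i$ with $i<j$, $\gamma_j$ from $z_j$, and $0$ from $z_i$ with $i>j$. A vertex of $Q$ has degree at most $\delta$. The number of edges is $\sum_j\gamma_jp=\frac{p\,\delta(\delta+1)}2=\frac{\delta(k+\delta)}2$.

**Step 2: the cocycle $\varphi$ of the block.** Let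
$$e_0=\binom{k+\delta+1}2-\frac{\delta(k+\delta)}2=\frac{(k+1)(k+\delta)}2,$$
and for $G\in\Lambda^{e_0}(E_V)$ let $\varphi(G)$ be the coefficient of the top form in $G\wedge z$. For $g\in\Lambda^{e_0+1}(E_V)$ we have $g\wedge z=0$ for degree reasons, so
$$0=\partial(g\wedge z)=\partial g\wedge z\pm g\wedge\partial z=\partial g\wedge z,$$
and $\varphi\circ\partial=0$. If $\varphi(G)\neq0$ for a graph $G$, the complement of $G$ is a graph of $z$, so it has maximum degree at most $\delta$. Hence $G$ has minimum degree at least $(k+\delta)-\delta=k$, and by Lemma 3 it is $k$-edge connected. So $\varphi$ is a cocycle.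

**Step 3: the block $G_0$.** Fix $w\in Q$. Let $H_0$ be a graph of $z$ in which, for every $j$, the vertex of $Q_j$ of degree $0$ in the $z_j$-part is $w$. Then $w$ is isolated in $H_0$, and by the count in Step 1 every other vertex has degree exactly $\delta$. Let $G_0$ be the complement of $H_0$.

* $\varphi(G_0)\ne0$: the graph $H_0$ decomposes uniquely into its parts in the disjoint sets $P_j\times Q_j$, so its coefficient in $z$ is, up to sign, the product of the nonzero coefficients of the parts.
* Every vertex of $G_0$ other than $w$ has degree exactly $k$.
* $G_0$ contains no $K_{k+1}$. A clique of $G_0$ is an independent set of $H_0$. An independent set $I$ of $H_0-w$, which is $\delta$-regular on $k+\delta$ vertices, sends $\delta|I|$ edges to the other $k+\delta-|I|$ vertices, so $\delta|I|\le\delta(k+\delta-|I|)$ and $|I|\le\frac{k+\delta}2$. So cliques of $G_0$ have at most $\frac{k+\delta}2+1\le k<k+1$ vertices.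

*Example.* Let $k=3$, $\delta=1$, so $p=2$, $P_1=\{a,b\}$, $Q=\{q_1,q_2,w\}$. The graphs of $z$ are the two-edge matchings of $\{a,b\}$ into $Q$. With $H_0=\{aq_1,bq_2\}$, the graph $G_0$ has $8$ edges: $w$ is joined to all other vertices, and these form the $4$-cycle $a\,b\,q_1\,q_2$. So $G_0$ is a wheel; its rim vertices have degree $3$, and it has no $K_4$ because the rim has no triangle.

**Step 4: the bouquet $c_{\rm new}$.** Let $\delta_1,\dots,\delta_q$ and $s$ be as in Theorem C, and $n=q+s+r$ with $r\ge0$ (from now on $r$ has this meaning). Let $\ell=q+r$, and let $V_1,\dots,V_\ell$ be sets meeting pairwise exactly in $w$. For $i\le q$, $V_i$ carries a graph $G_0^{(i)}$ as in Step 3 with parameter $\delta_i$ and special vertex $w$, with cocycle $\varphi_i$ of degree $e_i=\frac{(k+1)(k+\delta_i)}2$. For $i>q$, $|V_i|=k+1$, the graph is complete, $e_i=N$, and $\varphi_i$ is the coordinate of the top form. Let $V=\bigcup V_i$. Then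
$$|V|=1+\sum_{i\le q}(k+\delta_i)+kr=1+kq+ks+kr=kn+1,\qquad\sum_ie_i=\frac{k+1}2\cdot kn=Nn .$$
Let $c_{\rm new}$ be the product of these oriented graphs, with underlying graph $G$. Every edge of $G$ has an endpoint different from $w$; this endpoint lies in only one $V_i$, so its degree in $G$ is exactly $k$. Hence every $G-e$ has a vertex of degree $k-1$ and is not $k$-edge connected, and $c_{\rm new}$ is a cycle in $F(V)$ of degree $Nn$.

**Step 5: a cocycle $\psi_{\rm new}$ that detects it.** Put $W_0=\{w\}$ and $W_j=V_1\cup\dots\cup V_j$. For an edge $xy$ of $K_V$ let $j$ be minimal with $x,y\in W_j$. At least one of $x,y$ is outside $W_{j-1}$, so replacing an element of $W_{j-1}$ by $w$ gives an edge of $K_{V_j}$; map $xy$ to it. This defines an algebra map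
$$\theta:\Lambda(E_V)\to\bigotimes_j\Lambda(E_{V_j})$$
commuting with $\partial$. Let $\psi_{\rm new}=(\bigotimes_j\varphi_j)\circ\theta$, where $\bigotimes\varphi_j$ is extended by zero outside multidegree $(e_1,\dots,e_\ell)$.

*It kills boundaries.* On a product $g_1\wedge\dots\wedge g_\ell$ with $g_j\in\Lambda(E_{V_j})$, the value of $\bigotimes\varphi_j$ on the boundary is a signed sum of terms $\varphi_j(\partial g_j)\prod_{i\ne j}\varphi_i(g_i)$, and $\varphi_j\circ\partial=0$ for all $j$ (for $j>q$ because $\Lambda^{N+1}(E_{V_j})=0$). So $\psi_{\rm new}\circ\partial=0$.

*It vanishes on graphs that are not $k$-edge connected.* Suppose $\psi_{\rm new}(G')\neq0$. Then $\theta$ is injective on the edges of $G'$, and the components of $\theta(G')$ are graphs on the $V_j$ with $\varphi_j\neq0$, so they are $k$-edge connected. The quotient of $G'[W_j]$ by the set $W_{j-1}$ and the single vertices of $V_j\setminus w$ is the $j$-th component. By Lemma 2, inductively all $G'[W_j]$ are $k$-edge connected, and $W_\ell=V$.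

*It is nonzero on $c_{\rm new}$.* For $x,y\in V_j$, at least one of them, say $x\ne w$, lies in $W_i$ only for $i\ge j$, so the minimal index is $j$ and $\theta$ is the identity on edges inside $V_j$. Hence $\psi_{\rm new}(c_{\rm new})=\pm\prod_j\varphi_j(\text{block}_j)\neq0$.

**Step 6: tree cocycles do not see $c_{\rm new}$.** The claim is $\psi_t(c_{\rm new})=0$ for every tree $t$ on $V$. Suppose not, and let $L$ be a minimal node with $|L\cap V_1|\ge2$. Each of its $k+1$ children contains at most one element of $V_1$, so $|L\cap V_1|\le k+1$. By Lemma 4, $G[L]$ is $k$-edge connected. A vertex of $L\cap V_1$ other than $w$ (there is at least one) has all its $G$-neighbors in $V_1$, so it has at least $k$ neighbors in $L\cap V_1$. Therefore $|L\cap V_1|=k+1$, and every vertex of it other than $w$ is adjacent to all the others. So $G_0^{(1)}$ contains a $K_{k+1}$, which contradicts Step 3. (Here $q\ge1$ is used: $V_1$ is a new block.)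

**Step 7: conclusion.** Identify $V$ with $[m]$. Suppose $\sum_{t\in\mathcal B}x_t\psi_t+y\,\psi_{\rm new}$ vanishes on all cycles of $F(V)$ in degree $Nn$. Evaluating at $c_{\rm new}$ gives $y=0$, by Steps 5 and 6. Then Proposition 8 gives $x=0$. So these $|\mathcal B|+1$ functionals on $H$ are linearly independent, and with Lemma 7
$$\dim H\ge|\mathcal B|+1\ge d_n+1 .$$

**Step 8: admissible parameters.** In each case below $\dim H>d_n$ in the stated range, so the conjecture fails there.

* $k\ge3$ odd: take $k-2,1,1$. Both $k-1$ and $2$ divide $k-1$; the sum is $k$, so $q=3$, $s=1$, and $n\ge4$.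
* $k\ge4$ even: take $k/2$ copies of $k-2$. The sum is $k\cdot\frac{k-2}2$, so $s=\frac{k-2}2$, $q+s=k-1$, and $n\ge k-1$.
* $k\ge4$, $k\equiv1\pmod3$: take $k-2,2$. Both $k-1$ and $3$ divide $k-1$; the sum is $k$, so $q=2$, $s=1$, and $n\ge3$.

The first two cases cover every $k\ge3$, and for $k=1,2$ the conjecture holds by the results quoted in Section 1. This proves Theorem C. $\square$
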